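# The equation $D\varphi=u^2\varphi$ and the failure of Nash–Artin approximation on a CR submanifold of $\mathbb C^8$

## 1. A derivation with cubic coefficients

Take variables $x=(x_1,x_2,x_3)$ and $y=(y_1,y_2,y_3)$, and put
$$u=x_1x_2x_3,\qquad A=u^2,\qquad X_i=x_i^3,\qquad \Pi=X_1X_2X_3=u^3,\qquad h=u+X_2X_3\,y_1,$$
$$D=X_1\partial_{y_1}+X_2\partial_{y_2}+X_3\partial_{y_3}.$$
The proof turns on one equation for a convergent power series $\varphi\in\mathbb R\{x,y\}$:
$$D\varphi=A\varphi,\qquad \varphi\equiv h\ \bmod (y_1,y_2,y_3)^2. \tag{1}$$
The two requirements are compatible at lowest order: the part of $D\varphi$ free of $y$ is $D(X_2X_3y_1)=\Pi=u^3$, and the part of $A\varphi$ free of $y$ is $u^2\cdot u$. Whether one can continue to all orders in $y$, with convergence and without dividing by the $x_i$, is a real question. In Section 6 we show that one can.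

Here is what (1) is for. Add one more variable $v$ and let
$$\mathcal D=D+A\,\partial_v .$$
If $\varphi$ solves (1), then $\mathcal D(e^{-v}\varphi)=e^{-v}(D\varphi-A\varphi)=0$. We shall build a real-algebraic manifold $M\subset\mathbb C^8$ on which the real-valued holomorphic germs are exactly the germs with real coefficients that are killed by $\mathcal D$. So $e^{-v}\varphi$ is real on $M$. Conversely, a germ killed by $\mathcal D$ whose part of degree $\le1$ in $y$ is that of $Gh$, for some holomorphic $G$, must satisfy $\partial_vG=-G$ along $x=y=0$. The transcendental function $e^{-v}$ is therefore forced on us by a polynomial condition, and no algebraic germ can imitate it. This contradicts an approximation statement, which we now describe.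

## 2. Nash–Artin approximation over a real-algebraic CR submanifold

**Nash germs.** A holomorphic germ at a point of $\mathbb C^m$ is *Nash*, or *algebraic*, if it is algebraic over $\mathbb C(\xi)$, where $\xi$ are the coordinates. For example, $\sqrt{1+\xi}$ at $0$ is Nash. The germ $e^{-v}$ is not: if $H(v,e^{-v})=0$ near $0$ with $H$ a polynomial, this holds for all $v\in\mathbb C$. Replacing $v$ by $v+2\pi i m$ gives $H(v+2\pi i m,e^{-v})=0$ for all integers $m$, so $H(\cdot,e^{-v})$ has infinitely many zeros and vanishes identically, for every $v$. Hence $H=0$.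

We write $\mathbb C\{\xi\}$ for convergent and $\mathbb C\langle\xi\rangle$ for Nash power series, and similarly over $\mathbb R$. Sums, products, derivatives and compositions of Nash germs are Nash, and the implicit function theorem stays inside the Nash class. *Restrictions to coordinate subspaces stay Nash*: let $H(\xi,G)=0$ with $H\neq0$ a polynomial. Divide $H$ by the highest power of $\xi_i$ dividing it. The relation still holds, and it stays nontrivial after setting $\xi_i=0$. Repeat for the other coordinates.

**Artin's approximation theorem** (Publ. Math. IHÉS 36 (1969)). Let $k=\mathbb R$ or $\mathbb C$. Let $f\in k\{\xi\}^{N'}$ solve a finite system $R_\alpha(\xi,f(\xi))=0$, where the $R_\alpha$ are polynomials in $Y$ with coefficients in $k\langle\xi\rangle$. Then for every $\ell$ there is a solution $f^\ell\in k\langle\xi\rangle^{N'}$ that agrees with $f$ up to order $\ell$.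

**Real-algebraic CR submanifolds.** A real submanifold $M\subset\mathbb C^N$ is *real-algebraic* if it is contained in the common zero set of finitely many real polynomials in $(z,\bar z)$, of the same dimension as $M$. It is a standard fact that such an $M$ is real-analytic with Nash local defining functions. $M$ is *CR* if $\dim_{\mathbb C}(T_pM\cap iT_pM)$, its CR dimension, does not depend on $p$. It is *generic* if it has local defining functions $\rho_1,\dots,\rho_d$ ($d$ the codimension) with $\partial\rho_1,\dots,\partial\rho_d$ linearly independent over $\mathbb C$. Generic manifolds are CR of CR dimension $N-d$. The line $\mathbb R\subset\mathbb C$ is generic of CR dimension $0$. The hypersurface $\{\operatorname{Im}w=|z|^2\}\subset\mathbb C^2$ is generic of CR dimension $1$. The curve $\mathbb R\times\{0\}\subset\mathbb C^2$ is CR but not generic.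

**CR orbits and minimality.** A CR field is a section of the bundle of $(0,1)$ or of $(1,0)$ tangent vectors of $M$. The *CR orbit* of $p$ is the set of points reached from $p$ by following flows of real vector fields with values in $TM\cap iTM$. For real-analytic $M$, minimality at $p$ in the sense of Tumanov means that the Lie algebra generated by the CR fields has full rank $\dim M$ at $p$ (Nagano). For $\operatorname{Im}w=|z|^2$ with parameters $(z,r)$, $w=r+i|z|^2$, the CR fields are spanned by $\bar L=\partial_{\bar z}-iz\partial_r$ and $L=\partial_z+i\bar z\partial_r$. Since $[L,\bar L]=-2i\partial_r$, the hypersurface is minimal everywhere. The manifold $\mathbb C\times\mathbb R$ is minimal nowhere; its orbits are $\mathbb C\times\{r\}$.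

**Definition (NAA).** $M$ has the Nash–Artin approximation property at $p\in M$ if the following holds for every $N'\ge1$, every real-algebraic subset $S'\subset\mathbb C^N\times\mathbb C^{N'}$ and every germ of holomorphic map $f:(\mathbb C^N,p)\to\mathbb C^{N'}$ with $\mathrm{Graph}\,f\cap(M\times\mathbb C^{N'})\subset S'$ as germs at $(p,f(p))$. For every integer $\ell\ge0$ there is a germ of holomorphic map $f^\ell:(\mathbb C^N,p)\to\mathbb C^{N'}$ which is Nash, which satisfies $\mathrm{Graph}\,f^\ell\cap(M\times\mathbb C^{N'})\subset S'$ as germs at $(p,f^\ell(p))$, and which agrees with $f$ up to order $\ell$ at $p$. $M$ has the NAA property if it has it at every point.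

In plain words: $f$ solves polynomial equations $P_i(z,\bar z,f(z),\overline{f(z)})=0$ that are required only for $z\in M$. Can we approximate $f$ by algebraic holomorphic solutions? The paper "Artin's Approximation Theorems And Cauchy-Riemann Geometry" contains the following conjecture.

**Conjecture C.** Any real-algebraic CR submanifold of $\mathbb C^N$ has the Nash–Artin approximation property.

Two results are known and will be quoted. A real-algebraic CR submanifold has the NAA property at every point where it is minimal. A connected real-algebraic CR submanifold has the NAA property at every point where its CR orbit has maximal dimension.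

**Small cases by hand.** Let $M=\mathbb R^N$ and $p=0$. Write $f|_{\mathbb R^N}=a+ib$ with $a,b\in\mathbb R\{x\}^{N'}$. The condition becomes a system of real polynomial equations in $(x,a,b)$, and Artin's theorem over $\mathbb R$ gives Nash $a^\ell,b^\ell$. Then $f^\ell=a^\ell+ib^\ell$ works.

Next take the single condition "$f$ is real on $M$", that is, $N'=1$ and $S'=\{\operatorname{Im}Y=0\}$. On $M=\{\operatorname{Im}w=|z|^2\}$ at $0$, let $f^*$ have the conjugate coefficients of $f$. Reality of $f$, with $\bar z$ replaced by an independent variable $\chi$, reads $f(z,r+iz\chi)=f^*(\chi,r-iz\chi)$. Setting $\chi=0$ shows that $f$ does not depend on $z$ and that $f=f^*$. Then $f(r+i\tau)=f(r-i\tau)$, so $f'=0$. Only real constants survive. On $M=\mathbb C\times\mathbb R$ the same computation gives $f\in\mathbb R\{v\}$, and Taylor polynomials approximate.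

**The manifold and the results.** On $\mathbb C^8$ use coordinates $(z,x,y,v)\in\mathbb C\times\mathbb C^3\times\mathbb C^3\times\mathbb C$, with $u,A,X_i,\Pi,h$ as in Section 1. Let $M\subset\mathbb C^8$ be
$$\operatorname{Im}x_i=0,\qquad \operatorname{Im}y_i=(\operatorname{Re}x_i)^3|z|^2\ \ (i=1,2,3),\qquad \operatorname{Im}v=(\operatorname{Re}x_1\operatorname{Re}x_2\operatorname{Re}x_3)^2|z|^2. \tag{2}$$
Let $\mathbb C^7$ have coordinates $(G,K_{ij})_{1\le i\le j\le 3}$, and let
$$S'=\Big\{\operatorname{Im}\Big(G\,h(x,y)+\sum_{i\le j}K_{ij}y_iy_j\Big)=0\Big\}\subset\mathbb C^8\times\mathbb C^7. \tag{3}$$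

**Theorem 1 (Conjecture C is false).** $M$ is a connected real-algebraic generic (hence CR) submanifold, and it does not have the NAA property at $0$. More precisely:

* (a) There is a germ of holomorphic map $f=(G,K):(\mathbb C^8,0)\to\mathbb C^7$ with $G=e^{-v}$ and $\mathrm{Graph}\,f\cap(M\times\mathbb C^7)\subset S'$.
* (b) Every holomorphic germ $(G,K)$ at $0$ with $\mathrm{Graph}\cap(M\times\mathbb C^7)\subset S'$ satisfies $G(0,0,0,v)=G(0)e^{-v}$. If $G$ is algebraic, then $G(0)=0$.

So no algebraic solution agrees with the $f$ of (a) even to order $0$ at $0$.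

**Theorem 2.** (i) $M$ has the NAA property at $q\in M$ if and only if the CR orbit of $q$ has maximal dimension, that is, if and only if $x(q)\ne0$. (ii) For every $N\ge8$ there are counterexamples to Conjecture C in $\mathbb C^N$, with every CR dimension $n\ge1$ and real codimension $d\ge7$ such that $n+d=N$.

**Theorem 3.** Let $M$ be a connected real-algebraic CR submanifold that is minimal at at least one point. Then $M$ has the NAA property at every point.

By Theorem 1, "minimal at some point" cannot be dropped in Theorem 3.

## 3. Real-valued germs on $M$ are the kernel of $\mathcal D$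

**$M$ is connected, generic and real-algebraic.** This checks that $M$ is an admissible candidate. $M$ is the zero set of seven real polynomials. With $w=(x,y,v)$ it is a graph $\operatorname{Im}w=\psi(z,\bar z,\operatorname{Re}w)$ over $\mathbb C_z\times\mathbb R^7$, so it is connected of dimension $9$. For $\rho=\operatorname{Im}w-\psi$ we have
$$\frac{\partial\rho}{\partial w}=\frac1{2i}I-\frac12\psi_s,\qquad \psi_s=\frac{\partial\psi}{\partial\operatorname{Re}w}.$$
Since $\psi$ depends only on $\operatorname{Re}x$ (besides $z$), and only its $y$ and $v$ components are nonzero, $\psi_s$ is strictly lower triangular. So $\partial\rho/\partial w$ is invertible everywhere. Hence $M$ is generic, of CR dimension $8-7=1$.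

**Lemma 4.** (1) If $f\in\mathbb C\{z,x,y,v\}$ is real-valued on $M$ near $0$, then $f$ is independent of $z$ and $\mathcal Df=0$. (2) If $f\in\mathbb R\{x,y,v\}$ and $\mathcal Df=0$, then $f$ is real-valued on $M$ near $0$.

*Proof.* On $M$ we have $x=s$, $y_i=r_i+is_i^3z\bar z$, $v=r_0+iA(s)z\bar z$, with free parameters $z\in\mathbb C$ and $s,r\in\mathbb R^3$, $r_0\in\mathbb R$. Let $f^*$ be the series with conjugated coefficients. The equation $f=\bar f$ on $M$ is an identity of real-analytic functions of the parameters. So it persists when $\bar z$ is replaced by an independent complex $\chi$ and $s,r,r_0$ become complex: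
$$f\big(z,s,r+is^3z\chi,r_0+iA(s)z\chi\big)=f^*\big(\chi,s,r-is^3z\chi,r_0-iA(s)z\chi\big),$$
where $s^3=(s_1^3,s_2^3,s_3^3)$. Setting $\chi=0$ gives $f(z,s,r,r_0)=f^*(0,s,r,r_0)$. Thus $f$ is independent of $z$, and $f=f^*$. With $\tau=z\chi$ we get
$$f(s,r+is^3\tau,r_0+iA\tau)=f(s,r-is^3\tau,r_0-iA\tau)$$
for small $\tau$. The derivative at $\tau=0$ is $i\mathcal Df$ on the left and $-i\mathcal Df$ on the right, so $\mathcal Df=0$.

Conversely, let $f$ have real coefficients and $\mathcal Df=0$. Then $\tau\mapsto f(s,r+is^3\tau,r_0+iA\tau)$ has derivative $i\,\mathcal Df=0$, because the coefficients of $\mathcal D$ depend only on $s$. So on $M$ we have $f=f(s,r,r_0)\in\mathbb R$. $\square$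

**What truncation can and cannot do.** For the condition "$f$ real on $M$" alone, approximation at $0$ is easy. Give $x_i,y_i,v$ the weights $1,1,4$. Both $X_i\partial_{y_i}$ and $A\partial_v$ raise the weight by $2$, so every weighted homogeneous part of a solution of $\mathcal Df=0$ is again a solution. It has real coefficients and is a polynomial. The sum of the parts of weight $\le4\ell$ agrees with $f$ up to order $\ell$, since a monomial of degree $\le\ell$ has weight $\le4\ell$.

The condition in (3) asks more: $f$ must lie in the ideal generated by $h$ and the $y_iy_j$, and a truncation respects this if $h$ is homogeneous too. Let $x_i,y_i,v$ have weights $w_i,a_i,b$, and put $W=w_1+w_2+w_3$. Homogeneity of $h$ means $a_1=W-3w_2-3w_3$, and then $X_1\partial_{y_1}$ raises weights by $3w_1-a_1=2W$. But $A\partial_v$ raises them by $2W-b$. So homogeneity of $\mathcal D$ forces $b=0$: the variable $v$ gets weight $0$, and the truncation no longer truncates in $v$. This is exactly where $e^{-v}$ will sit.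

## 4. The factor $e^{-v}$ is forced

**Proof of Theorem 1(b).** The goal is an ordinary differential equation for $c(v)=G(0,0,0,v)$. Let $(G,K)$ satisfy the graph condition, and put $f=Gh+\sum_{i\le j}K_{ij}y_iy_j$. Then $f$ is real on $M$, so $\mathcal Df=0$ by Lemma 4. Put
$$\Gamma_0=G|_{y=0},\qquad \Gamma_i=\partial_{y_i}G|_{y=0}\quad(i=1,2,3),$$
which are germs in $(z,x,v)$. Since $h=u+X_2X_3y_1$,
$$f|_{y=0}=u\Gamma_0,\qquad \partial_{y_1}f|_{y=0}=X_2X_3\Gamma_0+u\Gamma_1,\qquad \partial_{y_i}f|_{y=0}=u\Gamma_i\ (i=2,3).$$
Evaluate $\mathcal Df=0$ at $y=0$ and use $X_1X_2X_3=u^3=uA$: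
$$0=X_1X_2X_3\Gamma_0+u\sum_iX_i\Gamma_i+Au\,\partial_v\Gamma_0=u\Big[A(\partial_v\Gamma_0+\Gamma_0)+\sum_iX_i\Gamma_i\Big].$$
Dividing by $u$,
$$x_1^2x_2^2x_3^2\,(\partial_v\Gamma_0+\Gamma_0)=-\sum_ix_i^3\,\Gamma_i. \tag{4}$$
Expand both sides in powers of $x$, with coefficients depending on $(z,v)$, and compare the coefficients of $x_1^2x_2^2x_3^2$. Every monomial on the right is divisible by the cube of some $x_i$, so the right side contributes nothing. The left side contributes $(\partial_v\Gamma_0+\Gamma_0)|_{x=0}$. At $z=0$ this says $c'=-c$, so $c(v)=G(0)e^{-v}$.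

If $G$ is algebraic, its restriction $c$ to the $v$-axis is algebraic. Since $e^{-v}$ is not algebraic, $G(0)=0$. This proves (b).

The choice of powers is visible in (4). With $X_i=x_i^3$ and $A=\prod x_i^2$, the germ $A$ is not in the ideal $(X_1,X_2,X_3)$, so the equation for $c$ cannot be absorbed by the $\Gamma_i$. At the same time $u^3=uA$ is divisible by every $X_i$, so the term $X_1\cdot X_2X_3\Gamma_0$ has the right size to produce the summand $+c$.

**Reduction of (a) to equation (1).** Suppose $\varphi$ solves (1). Then $f=e^{-v}\varphi$ has real coefficients and $\mathcal Df=e^{-v}(D\varphi-A\varphi)=0$, so $f$ is real on $M$ by Lemma 4. Every monomial of $\varphi-h$ has degree at least $2$ in $y$. Assigning each such monomial to a product $y_iy_j$ that divides it, we get $\varphi-h=\sum_{i\le j}\kappa_{ij}(x,y)y_iy_j$ with $\kappa_{ij}$ convergent. With $G=e^{-v}$ and $K_{ij}=e^{-v}\kappa_{ij}$ we have $Gh+\sum K_{ij}y_iy_j=e^{-v}\varphi=f$. This is (a). So everything rests on solving (1).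

## 5. One and two variables are not enough

Lemma 4 and the argument for (b) work verbatim with $r$ variables $x_i$ and $r$ variables $y_i$, with $u=x_1\cdots x_r$, $A=u^2$, $X_i=x_i^3$, $h=u+X_2\cdots X_r\,y_1$, because again $X_1\cdots X_r=u^3$. A sensible person tries $r=1$ first.

**One variable.** Here $h=x+y$ and $\mathcal D=x^2(x\partial_y+\partial_v)$. Equation (1) becomes $x\,\partial_y\varphi=\varphi$ with $\varphi\equiv x+y$ mod $y^2$. The coefficient of $y^2$ would have to be $1/(2x)$; the formal solution is $xe^{y/x}$. In fact no other construction helps. If $f=Gh+Ky^2$ is real on the corresponding manifold, then $(x\partial_y+\partial_v)f=0$, so $f$ is constant along $t\mapsto(x,y+xt,v+t)$ and $f=g(x,y-xv)$ with $g(x,y)=f(x,y,0)$. At $y=0$ we get $x\,\Gamma_0=g(x,-xv)$. Hence $g(0,0)=0$ and, dividing by $x$ and setting $x=0$,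
$$c(v)=\partial_1g(0,0)-v\,\partial_2g(0,0).$$
A polynomial with $c'=-c$ is zero. So every holomorphic solution has $G(0)=0$: the obstruction (b) is there, but the solution (a) that it should obstruct is not.

**Two variables.** Here $h=u+X_2y_1$. Let $\varphi_2=ay_1^2+by_1y_2+ey_2^2$ be the part of $\varphi$ of degree $2$ in $y$. Since $D$ lowers the $y$-degree by one, (1) requires $D\varphi_2=u^2X_2y_1$, that is,
$$2ax_1^3+bx_2^3=x_1^2x_2^5,\qquad bx_1^3+2ex_2^3=0 .$$
The second equation gives $b=x_2^3b'$. Then $2ax_1^3+x_2^6b'=x_1^2x_2^5$, and the monomial $x_1^2x_2^5$ cannot occur on the left. So (1) has no solution, and it stops at order $y^2$.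

**Why three.** Give each $x_i$ weight $1/3$, so that $X_i$ has weight $1$. One step of the recursion $D\varphi_{n+1}=A\varphi_n$ multiplies by $A$, of weight $2r/3$, and then undoes $D$, which costs one unit of weight and adds one to the $y$-degree. So the weight of $\varphi_n$ minus its $y$-degree changes by $2r/3-2$ at each step. It drops for $r=1,2$ and stays constant for $r=3$, where it keeps its initial value $1$, the weight of $u$. For $r=3$ the step at order $y^2$ indeed succeeds: $\varphi_2=u^2g_2$ with
$$g_2=\tfrac12\big(y_1y_2X_3+y_1y_3X_2-y_2y_3X_1\big).$$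
To check this, write $p_1=X_2X_3y_1$, $p_2=X_1X_3y_2$, $p_3=X_1X_2y_3$. Then $D(y_1y_2X_3)=p_1+p_2$, $D(y_1y_3X_2)=p_1+p_3$, $D(y_2y_3X_1)=p_2+p_3$, so $Dg_2=p_1=X_2X_3y_1$. The next section shows that a surplus of $X$-degree over $y$-degree is all one needs to undo $D$, with a norm bound.

## 6. Inverting $D$ where the $X$-degree exceeds the $y$-degree

Treat $X_1,X_2,X_3,y_1,y_2,y_3$ as independent variables. Let $V_{m,k}$ be the space of real polynomials bihomogeneous of degree $m$ in $X$ and $k$ in $y$, with the inner product for which monomials are orthogonal and $\|X^\alpha y^\beta\|^2=\alpha!\,\beta!$.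

**Lemma 5.** If $m>k$, there is a linear map $E:V_{m,k}\to V_{m-1,k+1}$ with $D\,E(F)=F$ and $\|E(F)\|\le\|F\|$.

*Proof.* Multiplication by $X_i$ is adjoint to $\partial_{X_i}$: both $\langle X_iX^\alpha,X^{\alpha+e_i}\rangle$ and $\langle X^\alpha,\partial_{X_i}X^{\alpha+e_i}\rangle$ equal $(\alpha_i+1)\,\alpha!$, where $e_i$ is the $i$-th unit vector, and the other pairings of monomials vanish. The same holds for $y_i$ and $\partial_{y_i}$. So $D=\sum X_i\partial_{y_i}$ has adjoint $D^*=\sum y_i\partial_{X_i}$. For each $i$,
$$X_i\partial_{y_i}\,y_i\partial_{X_i}-y_i\partial_{X_i}\,X_i\partial_{y_i}=X_i\partial_{X_i}-y_i\partial_{y_i},$$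
and terms with different indices commute. Hence $[D,D^*]=\sum X_i\partial_{X_i}-\sum y_i\partial_{y_i}$, and on $V_{m,k}$
$$DD^*=D^*D+(m-k). \tag{5}$$
Since $D^*D\ge0$, for $m>k$ we have $DD^*\ge(m-k)I\ge I$ on $V_{m,k}$. So $DD^*$ is invertible there, and its inverse has norm at most $1$. Put $F'=(DD^*)^{-1}F$ and $E(F)=D^*F'$. Then $DE(F)=F$ and
$$\|E(F)\|^2=\langle DD^*F',F'\rangle=\langle F,(DD^*)^{-1}F\rangle\le\|F\|^2.\qquad\square$$

**The polynomials $g_n$.** These will be the building blocks of $\varphi$. Define $g_0=1$, $g_1=X_2X_3y_1$, and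
$$g_{3j+1}=E(\Pi g_{3j})\ (j\ge1),\qquad g_{3j+2}=E(g_{3j+1})\ (j\ge0),\qquad g_{3j+3}=E(\Pi g_{3j+2})\ (j\ge0).$$
By induction
$$g_{3j}\in V_{3j,3j},\qquad g_{3j+1}\in V_{3j+2,3j+1},\qquad g_{3j+2}\in V_{3j+1,3j+2}.$$
Indeed $E$ is applied only in the bidegrees $(3j+3,3j)$, $(3j+2,3j+1)$ and $(3j+4,3j+2)$. There $m-k$ equals $3$, $1$ and $2$, so Lemma 5 applies, and $E$ changes the bidegree by $(-1,+1)$. Consequently, for all $j\ge0$,
$$Dg_{3j+1}=\Pi g_{3j},\qquad Dg_{3j+2}=g_{3j+1},\qquad Dg_{3j+3}=\Pi g_{3j+2}, \tag{6}$$
the first one for $j=0$ because $D(X_2X_3y_1)=\Pi$.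

**Norm bounds.** We need these for convergence. On $V_{m,k}$, multiplication by $\Pi$ sends distinct monomials to distinct monomials and multiplies the squared norm of $X^\alpha y^\beta$ by $\prod_i(\alpha_i+1)\le\big(\tfrac{m+3}3\big)^3$ (arithmetic–geometric mean). So its operator norm is at most $\big(\tfrac{m+3}3\big)^{3/2}$. With $m=3j$ and $m=3j+1$, Lemma 5 and $\|g_1\|=1$ give
$$\|g_{3j+1}\|\le(j+1)^{3/2}\|g_{3j}\|,\qquad \|g_{3j+2}\|\le\|g_{3j+1}\|,\qquad \|g_{3j+3}\|\le(j+2)^{3/2}\|g_{3j+2}\|.$$
Multiplying these,
$$\|g_{3j}\|\le\prod_{i=0}^{j-1}\big((i+1)(i+2)\big)^{3/2}=\big(j!\,(j+1)!\big)^{3/2}=(j!)^3(j+1)^{3/2},$$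
and therefore $\|g_{3j+1}\|,\|g_{3j+2}\|\le(j!)^3(j+1)^3$.

**Convergence of $\sum g_n$.** Let $n\in\{3j,3j+1,3j+2\}$. The coefficient of $X^\alpha y^\beta$ in $g_n$ is at most $\|g_n\|/\sqrt{\alpha!\beta!}$ in modulus. Multinomial coefficients in three variables satisfy $|\alpha|!/\alpha!\le3^{|\alpha|}$, so $\alpha!\ge|\alpha|!\,3^{-|\alpha|}$. Here $|\alpha|,|\beta|\ge3j$ and $|\alpha|+|\beta|\le6j+3$, so
$$\sqrt{\alpha!\,\beta!}\ge(3j)!\;3^{-(6j+3)/2}\ge(3j)!\;27^{-(j+1)}.$$
Since $(j!)^3\le(3j)!$, every coefficient of $g_n$ is bounded by $27^{\,j+1}(j+1)^3$. The number of monomials in $V_{m,k}$ is $\binom{m+2}2\binom{k+2}2$, hence polynomial in $j$, and each monomial of $g_n$ has total degree at least $6j$. For $|X_i|,|y_i|\le\frac12$ each monomial is at most $2^{-6j}=64^{-j}$ in modulus. Since $27/64<1$, the series $\sum_ng_n$ converges absolutely and uniformly there, even monomial by monomial.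

**The solution of (1).** Now substitute $X_i=x_i^3$ and put
$$\varphi=\sum_{j\ge0}\big(u\,g_{3j}+g_{3j+1}+u^2g_{3j+2}\big)\in\mathbb R\{x,y\}.$$
$D$ does not differentiate in $x$, so $u$ is a constant for $D$. By (6), with $Dg_0=0$ and $u^3=\Pi$,
$$D\varphi=\sum_{j\ge0}\big(u\Pi\,g_{3j+2}+\Pi\,g_{3j}+u^2g_{3j+1}\big)=u^2\sum_{j\ge0}\big(u^2g_{3j+2}+u\,g_{3j}+g_{3j+1}\big)=A\varphi.$$
The polynomial $g_n$ has $y$-degree exactly $n$, so $\varphi\equiv ug_0+g_1=u+X_2X_3y_1=h$ mod $(y)^2$. This is (1), and Section 4 gives (a).

The $f$ of (a) has $G(0)=1$, and every algebraic solution has $G(0)=0$ by (b). So the NAA property fails at $0$, already for $\ell=0$. Theorem 1 is proved. $\blacksquare$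

## 7. The failure locus $x=0$, and other dimensions

**CR orbits of $M$.** We compute them to prove Theorem 2(i). In the parameters $(z,s,r,r_0)$, put
$$T=\sum_is_i^3\partial_{r_i}+(s_1s_2s_3)^2\partial_{r_0},\qquad \bar L=\partial_{\bar z}-izT,\qquad L=\partial_z+i\bar zT.$$
$\bar L$ kills the restrictions to $M$ of $z$ and $x=s$, of $y_i=r_i+is_i^3z\bar z$ (since $is_i^3z-izs_i^3=0$), and likewise of $v$. So it spans the $(0,1)$ fields, which have rank $1$. We have $[L,\bar L]=-iT-iT=-2iT$, and $T$ commutes with $L$ and $\bar L$. The orbit of a point lies in the set where $s$ is fixed and $(r,r_0)$ varies on the line through its initial value in the direction $(s_1^3,s_2^3,s_3^3,(s_1s_2s_3)^2)$. On this connected set the fields and their brackets span the tangent space, so the orbit is the whole set. Its dimension is $3$ if $s\ne0$, and $2$ if $s=0$. The maximal dimension is $3$, attained exactly where $x\ne0$. At those points $M$ has the NAA property by the second known result quoted in Section 2.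

**Failure at every point with $x=0$.** We move such a point to $0$ by a symmetry of $M$. Let $q=(z_0,0,r,r_0)\in M$; then $r,r_0$ are real. Put $\lambda(z)=|z_0|^2+2\bar z_0(z-z_0)$ and
$$\Psi(z,x,y,v)=\big(z-z_0,\ x,\ (y_i-r_i-ix_i^3\lambda(z))_i,\ v-r_0-iA(x)\lambda(z)\big).$$
This is a polynomial automorphism of $\mathbb C^8$: its inverse is obtained by recovering $z$, then $x$, then $y$ and $v$. Because
$$|z|^2=|z_0|^2+2\operatorname{Re}\bar z_0(z-z_0)+|z-z_0|^2=\operatorname{Re}\lambda(z)+|z-z_0|^2,$$
for real $x$ the new $y_i$ has imaginary part $\operatorname{Im}y_i-x_i^3\operatorname{Re}\lambda(z)$. This equals $x_i^3|z-z_0|^2$ if and only if $\operatorname{Im}y_i=x_i^3|z|^2$. The same holds for $v$ with $A$ in place of $x_i^3$. So $\Psi$ maps $M$ onto $M$, and $\Psi(q)=0$. Suppose $M$ had the NAA property at $q$. Given $f$ and $S'$ at $0$, apply it to $f\circ\Psi$ and $\{(\xi,\zeta):(\Psi(\xi),\zeta)\in S'\}$, and compose the approximants with $\Psi^{-1}$. This would give the NAA property at $0$, which is false. So it fails at $q$, and (i) is proved.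

**Products.** For (ii) we show: *if $M_1\times M_2$ has the NAA property at $(p,q)$, then $M_1$ has it at $p$.* Given $f$ and $S'$ for $M_1$ at $p$, put $\tilde f(z,w)=f(z)$ and $\tilde S'=\{(z,w,\zeta):(z,\zeta)\in S'\}$. Let $\tilde f^\ell$ be Nash approximants over $M_1\times M_2$. Then $f^\ell(z)=\tilde f^\ell(z,q)$ is Nash (Section 2), agrees with $f$ up to order $\ell$ at $p$, and satisfies the constraint over $M_1$ because $M_1\times\{q\}\subset M_1\times M_2$.

So for all $a,b\ge0$ the manifold $M\times\mathbb C^a\times\mathbb R^b\subset\mathbb C^{8+a+b}$, which is real-algebraic and CR of CR dimension $1+a$ and codimension $7+b$, does not have the NAA property. Given $n\ge1$ and $d\ge7$ with $n+d=N$, take $a=n-1$ and $b=d-7$. $\blacksquare$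

## 8. Theorem 3: reduction to generic $M$, and the complexification

From here on $M$ is as in Theorem 3, and $p\in M$ is any point.

**Minimal points are dense.** This is how one minimal point influences all others. Let $O$ be the interior of the set of nonminimal points. It is open. It is also closed: near a point of $\overline O$ take a connected chart with an analytic frame of CR fields. A point is nonminimal exactly when all minors of size $\dim M$ formed from the iterated brackets vanish. These minors are analytic and vanish on a nonempty open set, hence on the whole chart, so the chart lies in $O$. Since $M$ is connected and $O\neq M$, we get $O=\emptyset$. The set of minimal points is also open, since full rank is an open condition.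

**Reduction to generic $M$.** Near $p$, $M$ is a generic submanifold of a Nash complex submanifold $\mathcal X$ of $\mathbb C^N$, its intrinsic complexification (Baouendi–Ebenfelt–Rothschild, *Real Submanifolds in Complex Space and Their Mappings*, Princeton 1999). For example, for $\{(t,t^2):t\in\mathbb R\}\subset\mathbb C^2$ it is $\{z''=z'^2\}$. After permuting coordinates, $\mathcal X=\{z''=\theta(z')\}$ with $\theta$ Nash. Put $g(z')=f(z',\theta(z'))$. Then $f-g$ vanishes on $\mathcal X$, so
$$f(z)=g(z')+\sum_k\big(z''_k-\theta_k(z')\big)r_k(z)$$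
with holomorphic $r_k$. Let $M'$ be the projection of $M$ to the $z'$-space. It is generic, and $z'\mapsto(z',\theta(z'))$ identifies it with $M$ as a CR manifold. The constraint on $f$ over $M$ becomes a constraint on $g$ over $M'$, polynomial in $(Y,\bar Y)$ with Nash coefficients in $(z',\bar z')$. If $g^\ell$ is Nash, satisfies this constraint and agrees with $g$ up to order $\ell$, put $f^\ell=g^\ell+\sum_k(z''_k-\theta_k)r_k^\ell$, where $r_k^\ell$ is the Taylor polynomial of $r_k$ of order $\ell$ at $p$. Then $f^\ell$ is Nash, agrees with $f$ up to order $\ell$, and equals $g^\ell$ on $M$. So we may assume that **$M$ is generic near $p$**, with Nash defining functions and dense minimal points, and that the constraints are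
$$P_i(z,\bar z,f(z),\overline{f(z)})=0\quad\text{on }M, \tag{7}$$
where each $P_i(z,\chi,Y,\bar Y)$ is polynomial in $(Y,\bar Y)$ with Nash coefficients in $(z,\chi)$ near $(p,\bar p)$.

**The complexification $\mathcal M$.** If $M=\{\rho(z,\bar z)=0\}$ near $p$, let $\mathcal M=\{(z,\chi):\rho(z,\chi)=0\}$ near $(p,\bar p)$, taken connected. For $\operatorname{Im}w=|z|^2$ this is $w-\omega=2iz\zeta$ with $\chi=(\zeta,\omega)$. Since $M$ is generic, $\partial\rho/\partial z$ and $\partial\rho/\partial\chi$ have rank $d$. So $\mathcal M$ is a complex Nash manifold of dimension $2N-d$, and both projections $(z,\chi)\mapsto z$ and $(z,\chi)\mapsto\chi$ are submersions. $M\simeq\{(z,\bar z)\}$ is maximally totally real in $\mathcal M$, so a holomorphic function on a connected piece of $\mathcal M$ that vanishes on a nonempty open subset of $M$ vanishes identically. With $\bar f(\chi)=\overline{f(\bar\chi)}$, (7) is therefore equivalent to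
$$P_i(z,\chi,f(z),\bar f(\chi))=0\quad\text{on }\mathcal M. \tag{8}$$

**Where Artin's theorem alone stops.** One would like to apply Artin's theorem to (8) in coordinates on $\mathcal M$. It produces Nash germs $F,F'$ on $\mathcal M$ with $P_i(z,\chi,F,F')=0$. But nothing in the theorem makes $F$ a function of $z$ alone, nor $F'$ a function of $\chi$ alone, nor makes them conjugate to each other. The way around is to use (8) to extract equations for $f$ in the variable $z$ alone, and to apply Artin's theorem to those. The extraction is a statement of linear independence, Lemma 8 below.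

**The ring $\mathcal R$.** Choose Nash coordinates $(z,\tau)$ on $\mathcal M$, where $\tau$ consists of $N-d$ of the coordinates $\chi$ and $\chi=\Theta(z,\tau)$. Let $\mathcal N(\mathcal M)$ be the ring of Nash germs on $\mathcal M$ at $(p,\bar p)$. Let $\mathcal R\subset\mathcal O(\mathcal M)$ be the ring generated by $\mathcal N(\mathcal M)$ and all germs $b(\chi)$ with $b\in\mathbb C\{\chi-\bar p\}$, and put $\mathcal K=\operatorname{Frac}\mathcal R$. Since $\partial_{\tau_i}\big[b(\Theta(z,\tau))\big]=\sum_k(\partial_{\chi_k}b)(\chi)\,\partial_{\tau_i}\Theta_k$, the ring $\mathcal R$ is stable under $\partial_{\tau_i}$, and so is $\mathcal K$.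

## 9. A function of $z$ in $\mathcal K$ is algebraic

The goal of this section is Lemma 7. It is false without minimality: for $M=\mathbb R$ we have $\mathcal M=\{\chi=z\}$, so every $c(z)=c(\chi)$ lies in $\mathcal R$. Minimality enters through chains.

For $j\ge1$ let $\mathcal M_{2j}$ be the manifold of chains $(z^0,\chi^1,z^1,\dots,\chi^j,z^j)$ with $(z^{i-1},\chi^i),(z^i,\chi^i)\in\mathcal M$, near the base chain $(p',\bar p',p',\dots,p')$, where $p'\in M$. It is a fiber product of submersions, hence a Nash manifold. The projections of $\mathcal M_{2j}$ to $\mathcal M_{2j-2}$ (drop the last two entries), to $\mathcal M_2$ (keep the last three), to $z^0$ and to $z^j$ are submersions. For $\operatorname{Im}w=|z|^2$ and $z^0=0$: first $\chi^1=(\zeta,0)$ with $\zeta$ free, then $z^1=(z,2iz\zeta)$ with $z$ free. So $z^1$ already fills an open set in $\mathbb C^2$. For $M=\mathbb R$ chains are constant.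

**Lemma 6.** Let $M$ be minimal at $p'$. Then for some $j$ the map $z^0=p'$, chain $\mapsto z^j$, has generic rank $N$ near the base chain.

This is in Baouendi–Ebenfelt–Rothschild, Acta Math. 177 (1996), 225–273, and in their 1999 book. Here is a direct argument.

*Proof.* Near $p'$ take a real-analytic frame of $(1,0)$ and $(0,1)$ fields on $M$ and extend its coefficients holomorphically to $\mathcal M$. We get holomorphic fields $Y_1,\dots,Y_m$. Those coming from $(1,0)$ fields kill the functions $\chi_k$, so they are tangent to the fibers of $(z,\chi)\mapsto\chi$. The others kill the $z_k$ and are tangent to the fibers of $(z,\chi)\mapsto z$. Brackets extend to brackets, so by minimality the iterated brackets of the $Y_i$ span the tangent space of $\mathcal M$ at $m_0=(p',\bar p')$, hence at all nearby points.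

For a sequence $I=(i_1,\dots,i_k)$ let $\Lambda_I(t)=e^{t_kY_{i_k}}\cdots e^{t_1Y_{i_1}}(m_0)$, for $t\in\mathbb C^k$ near $0$, and let $r$ be the largest generic rank of any $\Lambda_I$. Fix $I$ attaining it. Choose $t^*$, as close to $0$ as we like, where $\Lambda_I$ has rank $r$. The image of a small neighborhood of $t^*$ is an $r$-dimensional complex submanifold $W$. The map $(t,s)\mapsto e^{sY_i}\Lambda_I(t)$ has rank at most $r$ everywhere, by the choice of $r$. At $(t,0)$ with $t$ near $t^*$ the image of its differential contains $TW$ and $Y_i$. So each $Y_i$ is tangent to $W$, hence so are all iterated brackets. They span the tangent space of $\mathcal M$ near $m_0$, so $r=\dim\mathcal M$.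

Finally, a flow along a $z$-fiber changes only $\chi$, and a flow along a $\chi$-fiber changes only $z$. So, after grouping consecutive steps of the same kind and allowing trivial steps, $\Lambda_I(t)$ is reached through $(p',\chi^1),(z^1,\chi^1),(z^1,\chi^2),\dots,(z^j,\chi^j)$, possibly followed by a last step that does not change $z^j$. Thus $t\mapsto z(\Lambda_I(t))$ factors holomorphically through the chains starting at $p'$, followed by chain $\mapsto z^j$. Since $\Lambda_I$ has generic rank $\dim\mathcal M$ and $(z,\chi)\mapsto z$ is a submersion, this composite has generic rank $N$. Hence there are chains from $p'$, arbitrarily near the base chain, at which chain $\mapsto z^j$ has rank $N$. $\square$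

**Lemma 7.** Let $c$ be a meromorphic germ at $p\in\mathbb C^N$ with $c(z)\in\mathcal K$ on $\mathcal M$. Then $c$ is algebraic over $\mathbb C(z)$.

*Proof.* **Step 0: moving to a minimal point.** Write $c=a/b$ with $a,b\in\mathcal R$. So
$$c(z)=\Phi(\cdot,\beta(\chi)),\qquad \beta=(\beta_1,\dots,\beta_r)\text{ holomorphic},$$
where $\Phi$ is a quotient of two polynomials in $B=(B_1,\dots,B_r)$ with coefficients in $\mathcal N(\mathcal M)$. The numerator and the denominator take the values $a$ and $b$ at $B=\beta(\chi)$. All this is defined on a fixed connected neighborhood of $(p,\bar p)$. Since $b\not\equiv0$, the set where $b(z,\bar z)\ne0$ is open and dense in $M$ near $p$. Minimal points are dense, so there is a minimal point $p'\in M$ in this neighborhood with $b(p',\bar p')\neq0$. Near $(p',\bar p')$ the function $a/b$ is holomorphic. Composing it with a local section $z\mapsto(z,\cdot)$ of the projection $(z,\chi)\mapsto z$ shows that $c$ is holomorphic near $p'$. If $H(z,c(z))=0$ on some nonempty open set near $p'$ with $H\neq0$ a polynomial, then it holds throughout the connected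 domain of $c$ around $p$, by the identity theorem. So it suffices to prove that $c$ is algebraic on some nonempty open set near $p'$.

From now on work near $(p',\bar p')$, with Nash coordinates $(\chi,\sigma)$ on $\mathcal M$, where $\sigma$ consists of $N-d$ of the coordinates $z$ and $z=\vartheta(\chi,\sigma)$. Then
$$c(\vartheta(\chi,\sigma))=\Phi(\chi,\sigma,\beta(\chi)), \tag{9}$$
where $\Phi(\chi,\sigma,B)$ is rational in $B$ with Nash coefficients in $(\chi,\sigma)$, and holomorphic near the base point since $b(p',\bar p')\neq0$.

**Step 1: $c(z^1)$ is algebraic over the derivatives of $c$ at $z^0$.** On $\mathcal M_2=\{(z^0,\chi,z^1)\}$ use coordinates $(\chi,\sigma^0,\sigma^1)$. Let $\mathbb F$ be the field of meromorphic germs on $\mathcal M_2$ at $(p',\bar p',p')$. Let $\mathbb C(\mathcal M_2)\subset\mathbb F$ be the field generated by the coordinate functions $z^0,\chi,z^1$, and $\mathcal N_2$ the subfield of elements of $\mathbb F$ algebraic over it. Put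
$$\xi_\gamma=\partial_{\sigma^0}^\gamma\big[c(\vartheta(\chi,\sigma^0))\big]=(\partial_\sigma^\gamma\Phi)(\chi,\sigma^0,\beta(\chi)),\qquad \eta=c(z^1)=\Phi(\chi,\sigma^1,\beta(\chi)).$$
The point of (9) is that $\beta(\chi)$ does not involve $\sigma$, so $\partial_\sigma$ does not differentiate it, and that the same $\beta(\chi)$ appears for $z^0$ and for $z^1$. All $\xi_\gamma$ and $\eta$ lie in $\mathbb F'=\mathcal N_2(\beta_1(\chi),\dots,\beta_r(\chi))$.

*Claim: $\eta$ is algebraic over $U=\mathcal N_2(\xi_\gamma:\gamma)$.* Suppose not. Take a transcendence basis of $\mathbb F'$ over $U$ that contains $\eta$. The derivation of the purely transcendental extension that is $1$ on $\eta$ and $0$ on $U$ and on the other basis elements extends to $\mathbb F'$, because in characteristic $0$ derivations extend through algebraic extensions. So there is a $U$-derivation $\delta:\mathbb F'\to\mathbb F'$ with $\delta\eta\neq0$. It kills $\mathcal N_2$. With $\epsilon_i=\delta(\beta_i(\chi))\in\mathbb F$ we get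
$$0=\delta\xi_\gamma=\sum_i\epsilon_i\,(\partial_\sigma^\gamma\partial_{B_i}\Phi)(\chi,\sigma^0,\beta(\chi))\ \text{ for all }\gamma,\qquad \delta\eta=\sum_i\epsilon_i\,(\partial_{B_i}\Phi)(\chi,\sigma^1,\beta(\chi)).$$
Represent the $\epsilon_i$ on a small polydisc around the base point. The functions multiplying them are holomorphic there, for all $\gamma$ at once, so these identities hold at every point $(\chi,\sigma^0,\sigma^1)$ of the polydisc where all $\epsilon_i$ are holomorphic. Fix such a point, and let $\epsilon_i^\circ\in\mathbb C$ be the values of the $\epsilon_i$ there. The function $\sigma\mapsto\sum_i\epsilon_i^\circ\,(\partial_{B_i}\Phi)(\chi,\sigma,\beta(\chi))$ is holomorphic on a polydisc containing $\sigma^0$ and $\sigma^1$, and all its derivatives vanish at $\sigma^0$. So it vanishes at $\sigma^1$, that is, $\delta\eta=0$ at our point. Such points are dense, so $\delta\eta=0$, a contradiction. The claim is proved.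

By the chain rule, each $\xi_\gamma$ is a polynomial in the $(\partial^\nu c)(z^0)$ with Nash coefficients. Hence $c(z^1)\in\overline T$, the algebraic closure in $\mathbb F$ of
$$T=\mathbb C(\mathcal M_2)\big((\partial^\nu c)(z^0):\nu\big).$$

**Step 2: derivatives of $c$ at $z^j$, for all $j$.** To iterate Step 1 we need the derivatives at $z^1$ too. Let $\mathcal V$ be a vector field on $\mathcal M_2$ with Nash coefficients. It maps coordinate functions to Nash functions, and
$$\mathcal V\big((\partial^\nu c)(z^0)\big)=\sum_k\mathcal V(z^0_k)\,(\partial^\nu\partial_kc)(z^0).$$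
So $\mathcal V(T)\subset\overline T$. If $t\in\overline T$ has minimal polynomial $\mu$ over $T$, then $\mu^{\mathcal V}(t)+\mu'(t)\,\mathcal V t=0$ with $\mu'(t)\ne0$, where $\mu^{\mathcal V}$ has the coefficients of $\mu$ differentiated; so $\mathcal Vt\in\overline T$. Thus $\overline T$ is stable under $\mathcal V$. Since $(z^0,\chi,z^1)\mapsto z^1$ is a Nash submersion, there are Nash fields $\mathcal V_k$ on $\mathcal M_2$ lifting $\partial_{z_k}$, that is, $\mathcal V_k(\phi(z^1))=(\partial_k\phi)(z^1)$. Applying them repeatedly to $c(z^1)\in\overline T$ shows that **all** $(\partial^\nu c)(z^1)$ lie in $\overline T$.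

Now induct on $j$. On $\mathcal M_{2j}$ each $(\partial^\nu c)(z^j)$ is algebraic over the field generated by $z^{j-1},\chi^j,z^j$ and the derivatives of $c$ at $z^{j-1}$, by the case of $\mathcal M_2$. Those derivatives are algebraic over $\mathbb C(\mathcal M_{2j-2})\big((\partial^\nu c)(z^0)\big)$ by induction. The relations pull back with nonzero leading coefficients, because $\mathcal M_{2j}\to\mathcal M_2$ and $\mathcal M_{2j}\to\mathcal M_{2j-2}$ are submersions. By transitivity, $c(z^j)$ is algebraic over $\mathbb C(\mathcal M_{2j})\big((\partial^\nu c)(z^0):|\nu|\le k\big)$ for some $k$.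

**Step 3: freezing $z^0$.** Let $j$ be as in Lemma 6 for our minimal $p'$. Choose coordinates $(z^0,\omega)$ on $\mathcal M_{2j}$ near the base chain, in a polydisc, and let $F_q=\{z^0=q\}$. By Lemma 6, some $N\times N$ minor of $\partial z^j/\partial\omega$ is nonzero at some point $(p',\omega^*)$, hence at $(q,\omega^*)$ for $q$ near $p'$. So on $F_q$ the map chain $\mapsto z^j$ has generic rank $N$. Step 2 gives a relation
$$\sum_{i=0}^{e}h_i\big(\text{chain},(\partial^\nu c(z^0))_{|\nu|\le k}\big)\,c(z^j)^i=0,\qquad h_e\not\equiv0\text{ on }\mathcal M_{2j},$$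
with polynomials $h_i$ and $e\ge1$. Choose $q$ near $p'$ with $h_e\not\equiv0$ on $F_q$. On $F_q$ the numbers $\partial^\nu c(q)$ are constants, so this is a polynomial relation for $c(z^j)$ with coefficients polynomial in the chain, and the top one is not identically zero. At a point of $F_q$ where $h_e\neq0$ and chain $\mapsto z^j$ is a submersion, compose with a Nash local section of this map. Then $c(z)$ satisfies, on a nonempty open set near $p'$, a nontrivial polynomial equation with Nash coefficients in $z$. Hence $c$ is algebraic over $\mathbb C(z)$ there, and by Step 0 this proves the lemma. $\square$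

## 10. Linear independence over $\mathcal K$, and the end of the proof of Theorem 3

**Lemma 8.** If $Q_1,\dots,Q_s\in\mathbb C\{z-p\}$ are linearly independent over $\mathbb C\langle z-p\rangle$, then, as functions on $\mathcal M$, they are linearly independent over $\mathcal K$.

*Proof.* Otherwise take a nontrivial relation over $\mathcal K$ with the fewest nonzero coefficients, normalized after renumbering to $Q_1+\sum_{j\ge2}q_jQ_j=0$. In the coordinates $(z,\tau)$ the $Q_j$ do not depend on $\tau$. Applying $\partial_{\tau_i}$ gives $\sum_{j\ge2}(\partial_{\tau_i}q_j)Q_j=0$, a shorter relation over $\mathcal K$. So all $\partial_{\tau_i}q_j=0$.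

Thus $q_j$ is a meromorphic germ in $z$ alone. Indeed, write $q_j=a/b$ on a polydisc, and choose $\tau_0$ with $b(\cdot,\tau_0)\not\equiv0$. For $z$ with $b(z,\tau_0)\neq0$, the set $\{\tau:b(z,\tau)\neq0\}$ is connected and $a/b$ is constant on it. So $q_j=a(z,\tau_0)/b(z,\tau_0)=:c_j(z)$, which is meromorphic near $p$.

By Lemma 7, $c_j$ is algebraic over $\mathbb C(z)$. Let $d_j(z)$ be the leading coefficient of a polynomial equation of $c_j$ over $\mathbb C[z]$. Then $d_jc_j$ is integral over $\mathbb C[z]$, hence locally bounded, hence holomorphic at $p$. It is also algebraic, so $d_jc_j\in\mathbb C\langle z-p\rangle$. Multiplying $Q_1+\sum_{j\ge2}c_jQ_j=0$ by $\prod_jd_j$ gives a relation over $\mathbb C\langle z-p\rangle$ in which the coefficient of $Q_1$ is $\prod_jd_j\neq0$. It holds on $\mathcal M$, hence near $p$ in $\mathbb C^N$ because $(z,\chi)\mapsto z$ is a submersion. This contradicts the hypothesis. $\square$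

The antiholomorphic involution $(z,\chi)\mapsto(\bar\chi,\bar z)$ preserves $\mathcal M$, since $M$ is real. The operation $F(z,\chi)\mapsto\overline{F(\bar\chi,\bar z)}$ preserves $\mathcal N(\mathcal M)$ and exchanges germs $b(\chi)$ with germs in $z$. So Lemma 8 also holds with the roles of $z$ and $\chi$ exchanged, over the fraction field of the ring $\mathcal R'$ generated by $\mathcal N(\mathcal M)$ and all germs $a(z)$, $a\in\mathbb C\{z-p\}$.

**Proof of Theorem 3, step 1: equations in $z$ alone.** Let $\mu$ bound the degrees of all $P_i$ in $Y$ and in $\bar Y$. Among the monomials $f^\alpha$, $|\alpha|\le\mu$, choose a maximal subset $f^{\alpha_1},\dots,f^{\alpha_s}$ linearly independent over $\mathbb C\langle z-p\rangle$. By maximality, and with a common denominator, there are $\Delta,e_{\alpha j}\in\mathbb C\langle z-p\rangle$, $\Delta\neq0$, with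
$$R_\alpha(z,f):=\Delta f^\alpha-\sum_je_{\alpha j}f^{\alpha_j}=0\qquad(|\alpha|\le\mu). \tag{10}$$
These are polynomial equations in $Y=f$ with Nash coefficients in $z$. By Artin's theorem there is, for each $\ell$, a Nash germ $f^\ell$ with $R_\alpha(z,f^\ell(z))=0$ for all $|\alpha|\le\mu$ that agrees with $f$ up to order $\ell$ at $p$. We show that $f^\ell$ satisfies (7).

**Step 2: replacing $f(z)$ by $f^\ell(z)$.** Let $P=\sum_\alpha P_\alpha(z,\chi,\bar Y)Y^\alpha$ be one of the $P_i$. By (8), $\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))f(z)^\alpha=0$ on $\mathcal M$. Multiply by $\Delta(z)$ and use (10):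
$$\sum_j\Big(\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))\,e_{\alpha j}(z)\Big)f^{\alpha_j}(z)=0\quad\text{on }\mathcal M.$$
The coefficients in parentheses lie in $\mathcal R$: they are polynomials in $\bar f(\chi)$ with Nash coefficients. By Lemma 8 each of them vanishes:
$$\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))\,e_{\alpha j}(z)=0\quad\text{on }\mathcal M,\ j=1,\dots,s.$$
These identities no longer contain $f(z)$. Using $\Delta\,(f^\ell)^\alpha=\sum_je_{\alpha j}(f^\ell)^{\alpha_j}$,
$$\Delta(z)\,P\big(z,\chi,f^\ell(z),\bar f(\chi)\big)=\sum_jf^\ell(z)^{\alpha_j}\sum_\alpha P_\alpha(z,\chi,\bar f(\chi))\,e_{\alpha j}(z)=0.$$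
Since $\mathcal O(\mathcal M)$ is a domain and $\Delta\not\equiv0$, $P(z,\chi,f^\ell(z),\bar f(\chi))=0$ on $\mathcal M$.

**Step 3: replacing $\bar f(\chi)$ by $\bar f^\ell(\chi)$.** The last identity has the form $\sum_\alpha p_\alpha(z,\chi)\,\bar f(\chi)^\alpha=0$ with $|\alpha|\le\mu$ and $p_\alpha\in\mathcal N(\mathcal M)$, because $f^\ell$ is Nash. Conjugating (10) gives $\bar R_\alpha(\chi,\bar f)=0=\bar R_\alpha(\chi,\bar f^\ell)$, and the $\bar f^{\alpha_j}$ are linearly independent over $\mathbb C\langle\chi-\bar p\rangle$. Multiplying by $\bar\Delta(\chi)$ we get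
$$\sum_j\Big(\sum_\alpha p_\alpha(z,\chi)\,\bar e_{\alpha j}(\chi)\Big)\bar f(\chi)^{\alpha_j}=0,$$
with coefficients in $\mathcal N(\mathcal M)\subset\mathcal R'$. By Lemma 8 with the roles exchanged, all these coefficients vanish. So
$$\bar\Delta(\chi)\sum_\alpha p_\alpha\,\bar f^\ell(\chi)^\alpha=\sum_j\bar f^\ell(\chi)^{\alpha_j}\sum_\alpha p_\alpha\,\bar e_{\alpha j}(\chi)=0,$$
that is, $P(z,\chi,f^\ell(z),\bar f^\ell(\chi))=0$ on $\mathcal M$. Restricting to $\chi=\bar z$ gives (7) for $f^\ell$. Therefore $\mathrm{Graph}\,f^\ell\cap(M\times\mathbb C^{N'})\subset S'$ near $p$, and Theorem 3 is proved. $\blacksquare$
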